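# Symplectic modules over polynomial rings without dividing by 2

All rings are commutative with unit. A ring $B$ is *regular* if it is noetherian and every localization of $B$ at a prime ideal is a regular local ring.

## 1. Complexes with cohomology of codimension at least $2i$ in degree $i$

Let $B$ be a regular domain of finite Krull dimension. Then $B$ has finite global dimension. Let $\mathcal D=D^b_{fg}(B)$ be the derived category of bounded complexes with finitely generated (f.g.) cohomology. Every object of $\mathcal D$ is perfect, that is, isomorphic to a bounded complex of f.g. projective modules. Put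
$$DX=R\mathrm{Hom}_B(X,B).$$
On a bounded complex of f.g. projectives, $D$ dualizes each term, so the canonical map $X\to DDX$ is an isomorphism. We use it to identify $DDX$ with $X$.

For a f.g. module $M$ let $\operatorname{codim}M=\min\{\operatorname{ht}\mathfrak p:\mathfrak p\in\operatorname{Supp}M\}=\operatorname{ht}(\operatorname{ann}M)$, and $\operatorname{codim}0=\infty$. For fixed $c$, the modules of codimension $\ge c$ are closed under submodules, quotients and extensions, because this is a condition on supports. Two facts about regular rings are used all the time: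
$$\mathrm{Ext}^q(M,B)=0\ \text{ for } q<\operatorname{codim}M,\qquad \operatorname{codim}\mathrm{Ext}^s(M,B)\ge s. \tag{1}$$
The first holds because grade equals height in a Cohen–Macaulay ring. The second holds because $B_{\mathfrak p}$ has injective dimension $\operatorname{ht}\mathfrak p$: if $\mathrm{Ext}^s(M,B)_{\mathfrak p}\ne0$, then $s\le\operatorname{ht}\mathfrak p$.

**Definition 1.1.** Put $\mathcal U'=\{X\in\mathcal D:\operatorname{codim}H^i(X)\ge 2i\text{ for all }i\}$ and
$$\mathcal C=\mathcal U'\cap D(\mathcal U')=\{X:\ \operatorname{codim}H^i(X)\ge2i\ \text{ and }\ \operatorname{codim}H^i(DX)\ge 2i\ \text{ for all } i\}.$$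

The condition is empty for $i\le0$. By construction $D\mathcal C=\mathcal C$, and $\mathcal C$ is closed under finite sums. A f.g. projective module, placed in degree $0$, lies in $\mathcal C$, and so does its dual.

**Example 1.2 (why $2i$).** Let $M\ne0$ have codimension $c$ and suppose $\mathrm{Ext}^q(M,B)=0$ for $q\ne c$, for instance $M=B/(a_1,\dots,a_c)$ with $a_1,\dots,a_c$ a regular sequence generating a proper ideal. Put $M'=\mathrm{Ext}^c(M,B)$, so $DM=M'[-c]$. Since $DDM=M$, also $M=\mathrm{Ext}^c(M',B)$, hence $M$ and $M'$ have the same support and $\operatorname{codim}M'=c$. Now $D(M[-i])=M'[-(c-i)]$. So $M[-i]\in\mathcal C$ exactly when $c\ge2i$ and $c\ge2(c-i)$, that is, when $c=2i$. Duality sends degree $i$ to degree $c-i$, and $2i=c$ is the self-dual position.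

**Example 1.3 (dimension at most one).** If $\dim B\le1$, the condition $\operatorname{codim}H^i\ge2i$ with $i\ge1$ forces $H^i=0$. So $X\in\mathcal C$ iff $X$ and $DX$ have no cohomology in positive degrees. Here $B$ is a field or a Dedekind domain, so $X\cong\bigoplus_nM_n[n]$ with $n\ge0$. The dual of $M_n[n]$ has $\mathrm{Hom}(M_n,B)$ in degree $n$ and $\mathrm{Ext}^1(M_n,B)$ in degree $n+1$. For $n>0$ both vanish, so $DM_n=0$ and $M_n=0$. For $n=0$, $\mathrm{Ext}^1(M_0,B)=0$ makes $M_0$ projective. Thus $\mathcal C$ consists of the f.g. projective modules.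

**Example 1.4 (dimension two).** Let $k$ be a field, $B=k[s,t]$, $\mathfrak m=(s,t)$. Then $k[-1]\in\mathcal C$ by Example 1.2. The ideal $\mathfrak m$, in degree $0$, is also in $\mathcal C$: from $0\to\mathfrak m\to B\to k\to0$ we get $\mathrm{Hom}(\mathfrak m,B)=B$, $\mathrm{Ext}^1(\mathfrak m,B)=\mathrm{Ext}^2(k,B)\cong k$ and $\mathrm{Ext}^2(\mathfrak m,B)=0$, and $k$ in degree $1$ has codimension $2$, as required. Since $\mathrm{Ext}^1(\mathfrak m,B)\neq0$, $\mathfrak m$ is not projective. The triangle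
$$k[-1]\to\mathfrak m\to B\to k$$
has its first three vertices in $\mathcal C$. In §5 we build an abelian category $\mathcal A\supset\mathcal C$ whose short exact sequences are the triangles with vertices in $\mathcal A$. In it, $\mathfrak m\to B$ is an epimorphism with kernel $k[-1]$.

What is $\mathcal C$ for? We want to simplify symplectic modules over $B[x]$, and the natural way is to divide by isotropic submodules $I$ of a symplectic $B$-module $E$. Over a ring of dimension $\ge2$ the submodules that arise are usually not direct summands, and $E\to I^*$ is not onto: its image may look like $\mathfrak m$ inside $B$. In $\mathcal A$ such a map is onto. The class $\mathcal C$ is a self-dual supply of subobjects for which $I^\perp$ behaves as it does in linear algebra over a field, and its codimension bounds are strong enough to kill the obstructions that arise when one returns to modules without dividing by $2$.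

## 2. Symplectic modules and the map $KSp_0(B)\to KSp_0(B[x_1,\dots,x_e])$

A *symplectic $R$-module* is a f.g. projective $R$-module $P$ with a bilinear form $\langle\,,\rangle:P\times P\to R$ that is alternating ($\langle p,p\rangle=0$) and nonsingular ($P\to P^*$, $p\mapsto\langle p,\cdot\rangle$, is an isomorphism). $KSp_0(R)$ is the Grothendieck group of symplectic $R$-modules with respect to orthogonal sum $\perp$. For a f.g. projective $Q$ the *hyperbolic module* is
$$H(Q)=Q\oplus Q^*,\qquad \langle(y,\eta),(y',\eta')\rangle=\eta(y')-\eta'(y).$$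

Let $A=B[x_1,\dots,x_e]$. Extension of scalars gives a natural homomorphism $KSp_0(B)\to KSp_0(A)$, and $KSp_0(B)\approx KSp_0(A)$ means that this natural map is an isomorphism. Karoubi's theorem says that it is, if $B$ is regular and $\frac12\in B$. The question, taken from "A Cancellation Theorem for Projective Modules in the Metastable Range" (doi:10.1007/bf01389963), is whether this remains true for every regular $B$ with $\frac12\notin B$, such as $\mathbb Z$ or $\mathbb F_2[s,t]$, and every $e\ge1$. The answer is yes.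

**Theorem 2.1.** Let $B$ be a regular ring, $e\ge1$, $A=B[x_1,\dots,x_e]$. Then $KSp_0(B)\to KSp_0(A)$ is an isomorphism. Moreover, for every symplectic $A$-module $P$ with $P_0=P/(x_1,\dots,x_e)P$ there is $n$ with $P\perp H(A^n)\cong(A\otimes_BP_0)\perp H(A^n)$. In particular the conclusion of Karoubi's theorem remains true for every regular $B$ with $\frac12\notin B$ and every $e\ge1$.

Karoubi's theorem is not used in the proof.

**Example 2.2 (a field, one variable).** Let $R$ be a principal ideal domain and $P\neq 0$ symplectic. Then $P$ is free; if $p$ is part of a basis, nonsingularity gives $q$ with $\langle p,q\rangle=1$, and $Rp+Rq\cong H(R)$ splits off orthogonally. By induction $P\cong H(R^n)$, so $KSp_0(R)=\mathbb Z$, via half the rank. For a field $k$ and $e=1$ both $k$ and $k[x]$ are principal ideal domains, so the theorem holds, in every characteristic.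

Here are the general tools.

**Lemma 2.3.** An alternating form on a f.g. projective module is $\gamma-\gamma^T$ for some bilinear form $\gamma$, where $\gamma^T(a,b)=\gamma(b,a)$.

*Proof.* Extend the form by $0$ to a free module containing the given one as a summand. Its matrix is alternating, hence $U-U^T$ with $U$ its strictly upper triangular part. Restrict the form given by $U$. $\square$

**Lemma 2.4.** If a symplectic module $N$ has a direct summand $Z$ with $Z=Z^\perp$, then $N\cong H(Z)$. In particular $(Q,\varphi)\perp(Q,-\varphi)\cong H(Q)$.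

*Proof.* The map $N\to Z^*$, $n\mapsto\langle n,\cdot\rangle|_Z$, is $N\cong N^*\to Z^*$, onto because $Z$ is a summand, with kernel $Z^\perp=Z$. Write $N=Z\oplus Y$. Then the form gives isomorphisms $Y\cong Z^*$ and, dually, $Z\cong Y^*$. Write the form on $Y$ as $\gamma-\gamma^T$ and define $\zeta:Y\to Z$ by $\langle\zeta(y),y'\rangle=-\gamma(y,y')$. Since $Z$ is isotropic,
$$\langle y+\zeta y,y'+\zeta y'\rangle=\gamma(y,y')-\gamma(y',y)-\gamma(y,y')+\gamma(y',y)=0 .$$
So we may replace $Y$ by the isotropic complement $\{y+\zeta y\}$. Then $z+y\mapsto(z,\langle y,\cdot\rangle|_Z)$ is an isometry onto $H(Z)$, because $\langle z+y,z'+y'\rangle=\langle y,z'\rangle-\langle y',z\rangle$. For the last claim take $Z\cong Q$ the diagonal: $(a,b)\in Z^\perp$ iff $\varphi(a-b,\cdot)=0$ iff $a=b$. $\square$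

**Lemma 2.5.** If $[P]=[P']$ in $KSp_0(R)$, then $P\perp H(R^n)\cong P'\perp H(R^n)$ for some $n$.

*Proof.* There is $Q$ with $P\perp Q\cong P'\perp Q$. Add $Q$ with the negative form; by Lemma 2.4 this turns $Q$ into $H(Q)$. Add $H(Q')$ with $Q\oplus Q'\cong R^n$. $\square$

**Fact 2.6** (Grothendieck; Bass, *Algebraic K-Theory*, Ch. XII, §3). For $B$ regular, $K_0(B)\to K_0(B[x])$ is an isomorphism.

**Reductions.** The map $KSp_0(B)\to KSp_0(A)$ is split injective, by $x_i\mapsto0$. Only surjectivity is at stake. Since $B[x_1,\dots,x_{e-1}]$ is regular, adding one variable at a time reduces to $e=1$. A regular ring is a finite product of regular domains, and $KSp_0$ respects finite products. So it suffices to prove surjectivity for $B$ a regular domain and $A=B[x]$. The statement with $n$ follows: if $[P]$ is the image of $c\in KSp_0(B)$, putting $x_i=0$ gives $c=[P_0]$, hence $[P]=[A\otimes_BP_0]$, and Lemma 2.5 applies.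

**From here through §10, $B$ is a regular domain of finite Krull dimension and $A=B[x]$.** For a $B$-module $E$ write $E[x]=A\otimes_BE=E_A$. Section 11 removes the finiteness.

## 3. Forms linear in $x$, and the square root of $1+x\nu$

**Step 1: make the underlying module extended.** Let $(P,\Phi)$ be symplectic over $A$ and $P_0=P/xP$. By Fact 2.6, $[P]=[P_0[x]]$ in $K_0(A)$, so $P\oplus A^k\cong P_0[x]\oplus A^k$ for some $k$. Replacing $P$ by $P\perp H(A^k)$, we may assume $P=E[x]$ with $E$ f.g. projective over $B$. Then $\Phi=\sum_{i\le m}x^i\varphi_i$ with $\varphi_i$ alternating forms on $E$: compare coefficients in $\Phi(a,a)=0$ for $a\in E$.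

**Step 2: lower the degree to one.** Suppose $m\ge2$. Write $\varphi_m=\psi-\psi^T$ and $\beta=-\psi$. Pull back the form of $E[x]\perp H(E[x])$ along the automorphism
$$(a,y,\eta)\mapsto(a,\;y+xa,\;\eta+x^{m-1}\beta(a,\cdot)).$$
The hyperbolic part contributes $x^m(\beta(a,a')-\beta(a',a))=-x^m\varphi_m(a,a')$ among other terms, and the result is
$$(\Phi-x^m\varphi_m)(a,a')+\eta(y')-\eta'(y)+x\eta(a')-x\eta'(a)+x^{m-1}\beta(a,y')-x^{m-1}\beta(a',y).$$
It has degree $\le m-1$, because $m\ge2$, and it lives on the extended module $(E\oplus E\oplus E^*)[x]$. By induction, after adding modules $H(\text{extended})$, we get $\Phi=\varphi+x\varphi_1$ on $E[x]$.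

**Step 3: rewrite as an operator.** The form $\varphi$ is nonsingular (put $x=0$). View forms as maps $E\to E^*$, $a\mapsto\varphi(a,\cdot)$, and put $\nu=\varphi^{-1}\varphi_1$. Then
$$\Phi=\varphi(1+x\nu),\qquad\varphi(\nu a,b)=\varphi(a,\nu b), \tag{2}$$
the second because $\varphi(\nu a,b)=\varphi_1(a,b)=-\varphi_1(b,a)=-\varphi(\nu b,a)=\varphi(a,\nu b)$. The operator $1+x\nu$ is invertible in $\mathrm{End}(E)[x]$. Its inverse in $\mathrm{End}(E)[[x]]$ is $\sum(-x)^k\nu^k$, so this series is a polynomial and $\nu$ is nilpotent.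

If $\frac12\in B$, one would now finish at once. Solving $(1+\sum_{k\ge1} c_kT^k)^2=1+T$ recursively, each $2c_k$ is an integer polynomial in earlier coefficients, except for $2c_1=1$. So $c_k\in\mathbb Z[\frac12]$, and $\rho=1+\sum c_kx^k\nu^k$ is a finite sum, invertible, with $\rho^2=1+x\nu$. As $\nu$ is self-adjoint for $\varphi$, so is $\rho$, and $\varphi(\rho a,\rho b)=\varphi(\rho^2a,b)=\Phi(a,b)$: thus $(E_A,\Phi)\cong(E_A,\varphi)$. The very first coefficient is $c_1=\frac12$. If $2=0$ and $\nu^2=0\ne\nu$, a polynomial $p+q\nu$ in $\nu$ with $p,q\in A$ has square $p^2$, which is never $1+x\nu$. Without $\frac12$ we use the following stable statement instead.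

**Proposition 3.1.** Let $(E,\varphi)$ be a symplectic $B$-module, $\nu\in\mathrm{End}(E)$ nilpotent with $\varphi\nu$ alternating, $E_A=E[x]$, and $\Phi=\varphi(1+x\nu)$. There are f.g. projective $A$-modules $R,Z$ with
$$(E_A,\Phi)\perp(E_A,-\varphi)\perp H(R)\cong H(Z).$$

**Proposition 3.1 implies surjectivity.** By Lemma 2.4, $[(E_A,-\varphi)]=[H(E_A)]-[(E_A,\varphi)]$, hence
$$[(E_A,\Phi)]=[(E_A,\varphi)]-[H(E_A)]+[H(Z)]-[H(R)].$$
The first term comes from $B$. The rule $[Q]\mapsto[H(Q)]$ is defined on $K_0(A)$, since $H(Q\oplus Q')\cong H(Q)\perp H(Q')$. As $K_0(B)\to K_0(A)$ is onto, the other terms come from $KSp_0(B)$ too. The modules $H(\text{extended})$ added in Steps 1 and 2 have classes from $KSp_0(B)$ as well. So every class of $KSp_0(A)$ does.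

## 4. Sublagrangians over Dedekind domains, and a plane in $H(B^3)$ over $k[s,t]$

By Lemma 2.4, to prove Proposition 3.1 it is enough to find a summand $Z=Z^\perp$ of $(E_A,\Phi)\perp(E_A,-\varphi)\perp H(R)$. For $\nu=0$ and $R=0$ the diagonal works. In general we bend the diagonal along an isotropic submodule absorbing $\nu$.

**Case $\dim B\le1$, with $R=0$.** Now f.g. torsion-free modules are projective, so every saturated submodule $I\subset E$ (meaning $E/I$ torsion-free) is a summand. Consider saturated isotropic $I$ with $\nu I\subset I$ and $\nu^mI^\perp\subset I$; $I=0$ works for $m$ large. If $m\ge2$, let $J=I+\nu^{m-1}I^\perp$ and let $I'=\{e:re\in J\text{ for some }r\ne0\}$.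

The form vanishes on $J$: clearly $\varphi(I,I)=0$; next $\varphi(I,\nu^{m-1}I^\perp)=\varphi(\nu^{m-1}I,I^\perp)=0$; finally $\varphi(\nu^{m-1}I^\perp,\nu^{m-1}I^\perp)=\varphi(\nu^{2m-2}I^\perp,I^\perp)=0$, as $2m-2\ge m$. It then vanishes on $I'$, as $B$ is a domain. Since $\nu J\subset I$ and $I$ is saturated, $\nu I'\subset I\subset I'$. And $\nu^{m-1}I'^\perp\subset\nu^{m-1}I^\perp\subset I'$. So $m$ drops by one, and we reach an isotropic summand $I$ with $\nu I^\perp\subset I$.

Put $Z=\{(a,a+v):a\in I^\perp_A,\ v\in I_A\}$ in $(E_A,\Phi)\perp(E_A,-\varphi)$. In this orthogonal sum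
$$\langle(a,a+v),(a',a'+v')\rangle=x\varphi(\nu a,a')-\varphi(a,v')-\varphi(v,a')-\varphi(v,v')=0,$$
because $\nu a\in I_A$. In the coordinates $(e,e'-e)$, $Z$ is $I_A^\perp\oplus I_A$, a summand of rank $\operatorname{rk}E$. So $Z\subset Z^\perp$ have equal rank, the quotient by $Z$ is torsion-free, and $Z=Z^\perp$.

**Example 4.1 (where this stops).** Let $B=k[s,t]$, $k$ any field, $\mathfrak m=(s,t)$, $E=H(B^3)$ with basis $e_1,e_2,e_3$ of $B^3$ and dual basis $f_1,f_2,f_3$, so $\varphi(f_i,e_j)=\delta_{ij}$. Let $w=se_2+te_3$ and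
$$\nu(a)=\varphi(e_1,a)w-\varphi(w,a)e_1 .$$
Then $\varphi(\nu a,a)=0$, so $\varphi\nu$ is alternating; $\nu e_i=0$, $\nu f_1=-w$, $\nu f_2=se_1$, $\nu f_3=te_1$, so $\nu^2=0$. Starting from $I=0$, $m=2$, we get $J=\nu E=\mathfrak me_1+Bw$ with saturation $I'=Be_1+Bw$. Now
$$E/I'\cong\mathfrak m\oplus B^3,$$
since $(Be_2+Be_3)/Bw\cong\mathfrak m$ via $pe_2+qe_3\mapsto tp-sq$. So $I'$ is free and saturated, but it is not a summand; and $E\to I'^*$, $a\mapsto(\varphi(a,e_1),\varphi(a,w))$, has image $B\oplus\mathfrak m$. The module $Z$ above still satisfies $Z=Z^\perp$, by the same rank argument ($E/I'^\perp\cong B\oplus\mathfrak m$ is torsion-free), but the quotient by it is $(B\oplus\mathfrak m\oplus\mathfrak m\oplus B^3)[x]$, which is not projective. So Lemma 2.4 does not apply. In this particular example a different choice, $I=Be_1+Be_2+Be_3=I^\perp$ with $\nu I=0$, would do. But the procedure did not produce it, and the procedure is what we have for general $(E,\varphi,\nu)$.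

**Example 4.2 (a repair with one hyperbolic plane).** Keep Example 4.1 and add $H(A)=\{(y,\eta)\}$. For $\alpha_i,b_2,b_3,v_1,v_2\in A$ put $u=\sum\alpha_ie_i+b_2f_2+b_3f_3$, $v=v_1e_1+v_2w$, and let $Z'$ be the set of all
$$\bigl(u,\;u+v,\;sb_2+tb_3,\;-v_2\bigr)\in(E_A,\Phi)\perp(E_A,-\varphi)\perp H(A).$$
We have $\nu u=(sb_2+tb_3)e_1$ and $\varphi(e_1,u')=0$, so $\varphi(\nu u,u')=0$. The form on the first two components is $-\varphi(u,v')-\varphi(v,u')=-v_2'(sb_2+tb_3)+v_2(sb_2'+tb_3')$, and $\eta y'-\eta'y=-v_2(sb_2'+tb_3')+v_2'(sb_2+tb_3)$ cancels it. So $Z'$ is isotropic. It is a split image of $A^7$: read off $\alpha_i,b_2,b_3$ from $u$, then $v_2$ from the last coordinate, then $v_1$ from $v$. It is a summand of rank $7$ in rank $14$, so $Z'=Z'^\perp$ and Lemma 2.4 applies. The rest of the lecture produces such a $Z'$ in general.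

## 5. A $t$-structure with left half $\mathcal U$ and right half $D(\mathcal U')$

**Definition 5.1.** A *$t$-structure* on $\mathcal D$ is a pair of full subcategories $(\mathcal D^{\le0},\mathcal D^{\ge0})$, closed under isomorphism, with (a) $\mathcal D^{\le0}[1]\subset\mathcal D^{\le0}$ and $\mathcal D^{\ge0}[-1]\subset\mathcal D^{\ge0}$; (b) $\mathrm{Hom}(X,Y[-1])=0$ for $X\in\mathcal D^{\le0}$, $Y\in\mathcal D^{\ge0}$; (c) every object $Y$ lies in a triangle $X\to Y\to Z\to X[1]$ with $X\in\mathcal D^{\le0}$, $Z\in\mathcal D^{\ge0}[-1]$. Its *heart* is $\mathcal D^{\le0}\cap\mathcal D^{\ge0}$.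

By Beilinson–Bernstein–Deligne the heart is an abelian category, and its short exact sequences are exactly the triangles with all three vertices in the heart. The standard example: complexes with cohomology in degrees $\le0$, respectively $\ge0$; heart the f.g. modules. For our purpose define
$$\mathcal U=\{X:\operatorname{codim}H^i(X)\ge2i-1\ \ \forall i\},\qquad\mathcal U'=\{X:\operatorname{codim}H^i(X)\ge2i\ \ \forall i\},\qquad\mathcal V=D(\mathcal U').$$
In a triangle $X\to Y\to Z\to X[1]$, $H^i(Y)$ is an extension of a submodule of $H^i(Z)$ by a quotient of $H^i(X)$. So $\mathcal U,\mathcal U'$, and hence $\mathcal V$, are closed under extensions. Since $\mathcal U[1]=\{X:\operatorname{codim}H^i(X)\ge2i+1\}$,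
$$\mathcal U[1]\subset\mathcal U'\subset\mathcal U,\qquad\mathcal U'[1]\subset\mathcal U',\qquad\mathcal V[-1]=D(\mathcal U'[1])\subset\mathcal V .\tag{3}$$

Two tools. First, $Y$ is built by finitely many extensions from the $H^q(Y)[-q]$, so
$$H^j(DY)\ \text{is built by extensions from subquotients of}\ \mathrm{Ext}^{j+q}(H^q(Y),B),\ q\in\mathbb Z. \tag{4}$$
Second, for f.g. modules $M,N$,
$$H^qR\mathrm{Hom}(M\otimes^LN,B)=0\quad\text{for } q<\max(\operatorname{codim}M,\operatorname{codim}N). \tag{5}$$
Indeed $M\otimes^LN$ is built by extensions from the $\mathrm{Tor}_k(M,N)[k]$, $k\ge0$, which are supported on $\operatorname{Supp}M\cap\operatorname{Supp}N$. They contribute $\mathrm{Ext}^{q-k}(\mathrm{Tor}_k(M,N),B)$, which is $0$ by (1).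

We also need the symmetry of duality. There are natural isomorphisms
$$\tau:\mathrm{Hom}(X,DY)=\mathrm{Hom}(X\otimes^LY,B)\cong\mathrm{Hom}(Y\otimes^LX,B)=\mathrm{Hom}(Y,DX),\qquad\tau^2=1,$$
and naturality reads $\tau(D(b)\,h\,a)=D(a)\,\tau(h)\,b$. The canonical map $Y\to DDY$ is $\tau(1_{DY})$, so for $h:X\to DY$ naturality gives $\tau(h)=\tau(1_{DY}h)=D(h)\tau(1_{DY})$. That is, $\tau(h)=D(h)$ under $Y=DDY$. More generally
$$\mathrm{Hom}(X,DY[n])=H^nR\mathrm{Hom}(X\otimes^LY,B)\cong\mathrm{Hom}(Y,DX[n]). \tag{6}$$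

**Lemma 5.2.** $\mathrm{Hom}(X,Y[n])=0$ for $X\in\mathcal U$, $Y\in\mathcal V$, $n<0$.

*Proof.* Let $Y=DX'$ with $X'\in\mathcal U'$. By (6) the group is $H^nR\mathrm{Hom}(X\otimes^LX',B)$. Build $X$ and $X'$ from the $H^i(X)[-i]$ and $H^j(X')[-j]$; by long exact sequences it suffices that $H^{n+i+j}R\mathrm{Hom}(H^i(X)\otimes^LH^j(X'),B)=0$ for all $i,j$. By (5) this holds if $n+i+j<\max(2i-1,2j)$. If $j\ge i$, then $n+i+j\le2j-1$. If $i\ge j+1$, then $n+i+j\le-1+i+(i-1)=2i-2$. $\square$

**Proposition 5.3.** $(\mathcal U,\mathcal V)$ is a $t$-structure on $\mathcal D$, with $\mathcal D^{\le0}=\mathcal U$ and $\mathcal D^{\ge0}=\mathcal V$.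

*Proof.* Part (a) is (3) and (b) is Lemma 5.2. For (c), after a shift, each $Y\in\mathcal D$ must be put in a triangle $X\to Y\to Z\to X[1]$ with $X\in\mathcal U[1]$, $Z\in\mathcal V$.

**Step 1: it suffices to proceed in stages.** By the octahedral axiom the fiber of a composite is an extension of the fibers, and $\mathcal U[1]$ is closed under extensions. So we look for finitely many maps $Y\to Y_0\to Y_1\to\cdots\to Y_r\in\mathcal V$ whose fibers lie in $\mathcal U[1]$. Membership in $\mathcal V$ is a condition on $DY_r$, so we improve the dual one degree at a time. For $i\ge0$ consider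
$$(Q_i):\qquad\operatorname{codim}H^j(DY)\ge i+j\ \ (j\ge i),\qquad\operatorname{codim}H^j(DY)\ge2j\ \ (j\le i).$$

**Step 2: start.** Put $Y_0=\tau^{\ge0}Y$ (ordinary truncation). The fiber $\tau^{\le-1}Y$ is in $\mathcal U[1]$, since the condition $\operatorname{codim}H^i\ge2i+1$ is empty for $i\le-1$. By (4), $H^j(DY_0)$ is built from subquotients of $\mathrm{Ext}^{j+q}(H^q(Y_0),B)$ with $q\ge0$, of codimension $\ge j+q\ge j$ by (1). So $Y_0$ satisfies $(Q_0)$.

**Step 3: pass from $(Q_i)$ to $(Q_{i+1})$.** Let $Y$ satisfy $(Q_i)$, $W=DY$, $W'=\tau^{\ge i+1}W$, and let $X'=DW'\to DW=Y$ be the dual of $W\to W'$. By (4), $H^q(X')$ is built from subquotients of $\mathrm{Ext}^{q+j}(H^j(W),B)$, $j\ge i+1$. As $\operatorname{codim}H^j(W)\ge i+j$, these vanish unless $q\ge i$, by (1). So $H^q(X')=0$ for $q<i$. The module $G=H^i(X')$ is supported on $\bigcup_{j\ge i+1}\operatorname{Supp}H^j(W)$, so $\operatorname{codim}G\ge i+(i+1)=2i+1$. Hence $G[-i]=\tau^{\le i}X'$ lies in $\mathcal U[1]$.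

Let $X''=\tau^{\ge i+1}X'$ and let $Y_1$ be the cone of $G[-i]\to X'\to Y$. The fiber of $Y\to Y_1$ is $G[-i]\in\mathcal U[1]$. The cone of $G[-i]\to X'$ is $X''$, and the cone of $X'\to Y$ is $D(\tau^{\le i}W)$. The octahedral axiom gives a triangle $X''\to Y_1\to D(\tau^{\le i}W)\to X''[1]$, and dually a triangle
$$\tau^{\le i}W\to DY_1\to DX''\to(\tau^{\le i}W)[1].$$
By (4) and (1), $H^j(DX'')$ is built from subquotients of $\mathrm{Ext}^{j+q}(H^q(X''),B)$ with $q\ge i+1$, so it has codimension $\ge i+1+j$. For $j\ge i+1$, $H^j(DY_1)$ embeds in $H^j(DX'')$, so it has codimension $\ge i+1+j$. For $j\le i$, $\operatorname{codim}H^j(DY_1)\ge\min(2j,i+1+j)=2j$. For $j=i+1$ the first bound equals $2j$. So $Y_1$ satisfies $(Q_{i+1})$.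

**Step 4: stop.** If $2i>\dim B$, then $(Q_i)$ forces $H^j(DY)=0$ for $j\ge i$, since its codimension would be $\ge2i$. With the second half of $(Q_i)$, $DY\in\mathcal U'$, so $Y\in\mathcal V$. $\square$

Let $\mathcal A=\mathcal U\cap\mathcal V$ be the heart. Then $\mathcal C=\mathcal U'\cap\mathcal V\subset\mathcal A$.

**Example 5.4.** For $0\ne s\in B$ not a unit, $(B/s)[-1]$ lies in $\mathcal U$ (codimension $1$ in degree $1$), and its dual is $\mathrm{Ext}^1(B/s,B)\cong B/s$ in degree $0$, which is in $\mathcal U'$. So $(B/s)[-1]\in\mathcal A$, and the triangle $(B/s)[-1]\to B\xrightarrow{s}B\to B/s$ shows that multiplication by $s$ is an epimorphism in $\mathcal A$. Saturation is built into images in $\mathcal A$. Its kernel is not in $\mathcal C$ (codimension $1<2$); hence the care in the next lemma.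

**Lemma 5.5.** (a) If $X\to Y$ is an epimorphism in $\mathcal A$ and $X\in\mathcal C$, then $Y\in\mathcal C$. (b) If $0\to I\to C\to Q\to0$ is exact in $\mathcal A$ with $I,C\in\mathcal C$, then $Q\in\mathcal C$ and $0\to DQ\to DC\to DI\to0$ is exact in $\mathcal A$.

*Proof.* (a) Let $K\in\mathcal A$ be the kernel. In the triangle $X\to Y\to K[1]\to X[1]$, $X\in\mathcal U'$ and $K[1]\in\mathcal U[1]\subset\mathcal U'$. So $Y\in\mathcal U'\cap\mathcal V=\mathcal C$. (b) $Q\in\mathcal C$ by (a), so the dual triangle has all vertices in $D\mathcal C=\mathcal C\subset\mathcal A$. $\square$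

## 6. Sublagrangian reduction in $\mathcal A$

Let $(E,\varphi,\nu)$ be as in Proposition 3.1. Now $\varphi:E\to DE$ is an isomorphism; $\tau(\varphi)$ is its transpose, so $\tau(\varphi)=-\varphi$. For $a:X\to E$, $b:Y\to E$ in $\mathcal D$ put
$$\langle a,b\rangle=D(b)\varphi a\in\mathrm{Hom}(X,DY).$$
Then $\tau\langle a,b\rangle=D(a)\tau(\varphi)b=-\langle b,a\rangle$, so one of $\langle a,b\rangle,\langle b,a\rangle$ vanishes iff the other does. Also $\langle ac,b\rangle=\langle a,b\rangle c$ and $\langle a,bc\rangle=D(c)\langle a,b\rangle$. By (2), $\varphi\nu=D(\nu)\varphi$, whence $\langle\nu a,b\rangle=\langle a,\nu b\rangle$.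

**Definition 6.1.** A subobject $i:I\to E$ in $\mathcal A$ is *admissible* if $I\in\mathcal C$. Then $i^\perp:I^\perp\to E$ denotes the kernel in $\mathcal A$ of $D(i)\varphi:E\to DI$. It is *isotropic* if $\langle i,i\rangle=0$, that is, $I\subset I^\perp$.

Orthogonals of admissible subobjects behave as over a field. Apply Lemma 5.5(b) to $0\to I\to E\to E/I\to0$: the sequence $0\to D(E/I)\to DE\to DI\to0$ is exact with all terms in $\mathcal C$. Composing with $\varphi$,
$$0\to I^\perp\xrightarrow{i^\perp}E\xrightarrow{D(i)\varphi}DI\to0\ \text{ is exact},\qquad I^\perp\cong D(E/I)\in\mathcal C. \tag{7}$$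
Dualize (7), using $D(D(i)\varphi)=\tau(D(i)\varphi)=\tau(\varphi)i=-\varphi i$. All vertices are in $\mathcal C$, so $0\to I\xrightarrow{-\varphi i}DE\xrightarrow{D(i^\perp)}D(I^\perp)\to0$ is exact in $\mathcal A$, that is,
$$0\to I\xrightarrow{\ i\ }E\xrightarrow{D(i^\perp)\varphi}D(I^\perp)\to0\ \text{ is exact.} \tag{8}$$
By definition $\langle i^\perp,i\rangle=0$, hence $\langle i,i^\perp\rangle=0$.

**Lemma 6.2.** There is an admissible isotropic $I\subset E$ with $\nu I^\perp\subset I$, meaning that $\nu i^\perp$ factors through $i$.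

*Proof.* The plan is that of §4, with images in $\mathcal A$ in place of saturations. Consider pairs $(I,m)$, $m\ge1$, with $I$ admissible and isotropic, $\nu I\subset I$, $\nu^mI^\perp\subset I$. If $\nu^r=0$ with $r\ge1$, then $(0,r)$ is such a pair. Let $(I,m)$ be a pair with $m\ge2$.

**Step 1: the new subobject.** Let $S=I\oplus I^\perp\in\mathcal C$, and let $i':I'\to E$ be the image in $\mathcal A$ of $s=(i,\nu^{m-1}i^\perp):S\to E$. Write $s=i'q$ with $q$ epi. By Lemma 5.5(a), $I'\in\mathcal C$. Clearly $I\subset I'$.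

**Step 2: $\nu I'\subset I'$.** The map $\nu s=(\nu i,\nu^mi^\perp)$ factors through $i$, so $\nu i'q$ followed by $E\to E/I$ is $0$. As $q$ is epi, $\nu i'$ followed by $E\to E/I$ is $0$: $\nu I'\subset I\subset I'$.

**Step 3: $\langle s,s\rangle=0$.** Check components. $\langle i,i\rangle=0$. Next, $\langle i,\nu^{m-1}i^\perp\rangle=\langle\nu^{m-1}i,i^\perp\rangle=0$, because $\nu^{m-1}i$ factors through $i$ and $\langle i,i^\perp\rangle=0$; the transpose vanishes too. Finally $\langle\nu^{m-1}i^\perp,\nu^{m-1}i^\perp\rangle=\langle\nu^{2m-2}i^\perp,i^\perp\rangle=0$: since $2m-2\ge m$, $\nu^{2m-2}i^\perp=\nu^{m-2}(\nu^mi^\perp)$ factors through $i$.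

**Step 4: $\langle i',i'\rangle=0$.** In §4 this was torsion-freeness. Here we know $D(q)\langle i',i'\rangle q=\langle s,s\rangle=0$. With $K=\ker q\in\mathcal A$ there is a triangle $DK[-1]\to DI'\xrightarrow{D(q)}DS\to DK$. So $\langle i',i'\rangle q:S\to DI'$ factors through $DK[-1]$. But $\mathrm{Hom}(S,DK[-1])\cong\mathrm{Hom}(K,DS[-1])=0$ by (6) and Lemma 5.2, as $K\in\mathcal U$ and $DS\in\mathcal V$. So $\langle i',i'\rangle q=0$. As $q$ is epi in $\mathcal A$ and $DI'\in\mathcal C\subset\mathcal A$, $\langle i',i'\rangle=0$.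

**Step 5: $m$ drops.** Since $i$ factors through $i'$, $D(i)\varphi i'^\perp=0$, so $I'^\perp\subset I^\perp$. Hence $\nu^{m-1}I'^\perp\subset\nu^{m-1}I^\perp\subset I'$, and $(I',m-1)$ is a pair. Descend to $m=1$. $\square$

**Example 6.3 (Example 4.1 again).** Here $s=\nu:E\to E$ is $E\xrightarrow{p}B^2\xrightarrow{i}E$ with $p(a)=(sb_2+tb_3,-b_1)$, $b_l$ the $f_l$-coordinate of $a$, and $i(\beta_1,\beta_2)=\beta_1e_1+\beta_2w$. The cone of $i$ is $\mathfrak m\oplus B^3\in\mathcal C$, so $i$ is mono in $\mathcal A$. The fiber of $p$ is $B^3\oplus F$, where $F=[B^2\xrightarrow{(s,t)}B]$ in degrees $0,1$. We have $H^1(F)=k$, of codimension $2$, and $DF=[B\to B^2]$ in degrees $-1,0$ is isomorphic to the cokernel $B^2/B(s,t)\cong\mathfrak m$. So $F\in\mathcal C$ and $p$ is epi in $\mathcal A$. The image in $\mathcal A$ is thus $I'=B^2$, embedded as $Be_1+Bw$. The map $D(i)\varphi:E\to DI'$, $a\mapsto(b_1,sb_2+tb_3)$, is $p$ up to order and sign, so $I'^\perp\cong B^3\oplus F$. It is a complex with $H^1=k$, not a module.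

## 7. A Lagrangian complex over $B[x]$

Fix $I$ from Lemma 6.2, write $\nu i^\perp=ic$ with $c:I^\perp\to I$, and let $\iota:I\to I^\perp$ be the inclusion, so $i=i^\perp\iota$. We imitate $Z=\{(a,a+v)\}$ of §4. Put $M=E_A\oplus E_A$, $\Psi=\Phi\oplus(-\varphi)$,
$$X_0=I^\perp\oplus I\in\mathcal C,\qquad g=\begin{pmatrix}i^\perp&0\\i^\perp&i\end{pmatrix}:X_0\to E\oplus E,\qquad L=A\otimes_BX_0,\qquad f=A\otimes g:L\to M.$$
Write $D$ also for $R\mathrm{Hom}_A(-,A)$; as $X_0$ is perfect, $DL=A\otimes_BDX_0$. For $X,Y\in\mathcal D$, since $X$ is perfect,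
$$\mathrm{Hom}_{D(A)}(A\otimes X,A\otimes Y[n])=\mathrm{Hom}_{D(B)}(X,A\otimes Y[n])=\bigoplus_kx^k\,\mathrm{Hom}_{\mathcal D}(X,Y[n]).$$
As $X_0\in\mathcal U$ and $DX_0\in\mathcal V$, Lemma 5.2 gives
$$\mathrm{Hom}_{D(A)}(L,DL[-n])=0\qquad(n\ge1). \tag{9}$$

**Proposition 7.1.** (i) $D(f)\Psi f=0$. (ii) There is exactly one map $u:\mathrm{cone}(f)\to DL$ in $D(A)$ whose composite with $M\to\mathrm{cone}(f)$ is $D(f)\Psi$, and it is an isomorphism.

*Proof.* **Step 1: isotropy (i).** The $x^0$-coefficient $D(g)(\varphi\oplus-\varphi)g$ has components $\langle i^\perp,i^\perp\rangle-\langle i^\perp,i^\perp\rangle$, $-\langle i^\perp,i\rangle$, $-\langle i,i^\perp\rangle$, $-\langle i,i\rangle$, all $0$. The $x^1$-coefficient is $D(g)(\varphi\nu\oplus0)g$, and its only possibly nonzero component is $\langle\nu i^\perp,i^\perp\rangle=\langle ic,i^\perp\rangle=\langle i,i^\perp\rangle c=0$.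

**Step 2: uniqueness.** Two choices of $u$ differ by a map factoring through $\mathrm{cone}(f)\to L[1]$, and $\mathrm{Hom}(L[1],DL)=0$ by (9).

**Step 3: the case $x=0$.** Use coordinates $(e,y)$ with $y=e'-e$ on $E\oplus E\ni(e,e')$; this is notation for maps between direct sums in $\mathcal A$. There $g=\mathrm{diag}(i^\perp,i)$. So $g$ is mono in $\mathcal A$, its cone is $Q_0=E/I^\perp\oplus E/I$ with quotient map $j:E\oplus E\to Q_0$, and $\mathrm{cone}(f)=A\otimes Q_0$. Pairing $(\varphi e,-\varphi e')$ with the two columns of $g$, the map $D(g)(\varphi\oplus-\varphi):E\oplus E\to D(I^\perp)\oplus DI$ is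
$$(e,y)\mapsto\bigl(-D(i^\perp)\varphi y,\ -D(i)\varphi e-D(i)\varphi y\bigr).$$
By Step 1 it kills $g$, so it is $u_0j$ for some $u_0:Q_0\to DX_0$. The block from $E/I$ to $D(I^\perp)$ is minus the isomorphism induced by (8). The block from $E/I^\perp$ to $DI$ is minus the isomorphism induced by (7). The block from $E/I^\perp$ to $D(I^\perp)$ is $0$. So $u_0$ is block antitriangular with invertible essential blocks, hence an isomorphism.

**Step 4: put $x$ back.** Let $N=\nu\oplus0$ in the coordinates $(e,e')$; in the coordinates $(e,y)$ it is $(e,y)\mapsto(\nu e,-\nu e)$. Since $\nu i^\perp=ic=i^\perp\iota c$,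
$$Ng=g\begin{pmatrix}\iota c&0\\-c&0\end{pmatrix}.$$
So $N$ induces an endomorphism $\bar N$ of $Q_0$ with $\bar Nj=jN$. It is nilpotent, because $N$ is and $j$ is epi. As $\Psi=(\varphi\oplus-\varphi)(1+xN)$,
$$D(f)\Psi=D(g)(\varphi\oplus-\varphi)(1+xN)=u_0j(1+xN)=u_0(1+x\bar N)j .$$
So $u=u_0(1+x\bar N)$ has the required composite, and it is an isomorphism because $x\bar N$ is nilpotent. $\square$

If $L$ were a module in degree $0$, included in $M$ as a summand, this would say $L=L^\perp$, and we would be done. In general $L$ is a complex. To return to modules we represent the vanishing of $D(f)\Psi f$ by an actual null-homotopy, and it must have the right symmetry. The next section controls the obstruction.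

## 8. Maps from $L$ to Frobenius twists

For a ring $R$ let $T_j(R)=R/2R$ for $j$ even and $T_j(R)=\{t\in R:2t=0\}$ for $j$ odd. For an $R$-module $T$ with $2T=0$ let $T^F$ be the group $T$ with $R$ acting by $r\cdot t=r^2t$. This is additive in $r$ because $(r+r')^2t=r^2t+r'^2t+2rr't$ and $2T=0$. These modules arise because $a\mapsto\beta(a,a)$ is quadratic. For example, if $R=\mathbb F_2[s]$, then $R^F$ is $R$ viewed as a module over its subring $\mathbb F_2[s^2]$, with $s$ acting as $s^2$; it is free on $1,s$.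

**Lemma 8.1.** $\mathrm{Hom}_{D(A)}(L,T_j(A)^F[-j])=0$ for all $j\ge1$.

*Proof.* **Step 1: reduce to $\mathrm{Ext}$ over $B$.** The group is $\mathrm{Hom}_{D(B)}(X_0,T_j(A)^F[-j])$. As a $B$-module, $T_j(A)^F=\bigoplus_{k\ge0}x^kT_j(B)^F$, and $X_0$ is perfect, so we may replace $A$ by $B$ in the target. Since $X_0$ is built from the $H^i(X_0)[-i]$, it suffices that
$$\mathrm{Ext}_B^{i-j}(H^i(X_0),T_j(B)^F)=0\quad\text{for all } i.$$
This is clear for $i<j$. For $i\ge j\ge1$ we have $\operatorname{codim}H^i(X_0)\ge2i$, because $X_0\in\mathcal U'$.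

**Step 2: the claim.** Let $M$ be f.g. of codimension $\ge c$. If $2=0$ in $B$, then $\mathrm{Ext}^q(M,B^F)=0$ for $q<c$. If $2\ne0$ in $B$, then $\mathrm{Ext}^q(M,(B/2)^F)=0$ for $q<c-1$.

*Localize.* For f.g. $M$, $\mathrm{Ext}$ commutes with localization. Also $S^{-1}(T^F)\cong(S^{-1}T)^F$ via $t/s\mapsto t/s^2$: the map $T^F\to(S^{-1}T)^F$, $t\mapsto t/1$, is linear and $S$ acts invertibly on the target, so the map exists; it is onto since $t/s=(st)/s^2$; it is injective since $s't=0$ implies $s'\cdot t=s'^2t=0$ in $T^F$. So assume $B$ local, $M\ne0$ and, in the second case, $2$ a nonunit (otherwise $B/2=0$).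

*Find a regular sequence.* Let $\mathfrak a=\operatorname{ann}M$; then $\operatorname{ht}\mathfrak a\ge c$. Put $T=B$, respectively $T=B/2$. In the second case $2$ is a nonzerodivisor in the domain $B$, so in both cases $T$ is a Cohen–Macaulay local ring. In the second case a prime $\mathfrak p\supset\mathfrak a+2B$ has height $\operatorname{ht}\mathfrak p-1\ge c-1$ in $B/2$. So $\mathfrak aT$ is a proper ideal of height $\ge r$, with $r=c$, respectively $r=\max(c-1,0)$. As grade equals height, $\mathfrak a$ contains $a_1,\dots,a_r$ forming a $T$-regular sequence. Then $a_1^2,\dots,a_r^2$ is $T$-regular (powers of a regular sequence form a regular sequence). This says that $a_1,\dots,a_r$ is regular on $T^F$, since $a_l$ acts on $T^F$ as $a_l^2$ and $(a_1,\dots,a_l)T^F=a_1^2T+\dots+a_l^2T$.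

*Induct on $r$.* If $a_1,\dots,a_r\in\operatorname{ann}M$ is a regular sequence on a module $G$, then $\mathrm{Ext}^q(M,G)=0$ for $q<r$. For $r=0$ there is nothing to show. For $r\geq 1$, the sequence $0\to G\xrightarrow{a_1}G\to G/a_1G\to0$ gives
$$\mathrm{Ext}^{q-1}(M,G/a_1G)\to\mathrm{Ext}^q(M,G)\xrightarrow{a_1}\mathrm{Ext}^q(M,G),$$
the last map is $0$ as $a_1$ kills $M$, and the first group is $0$ by induction, $a_2,\dots,a_r$ being regular on $G/a_1G$. Take $G=T^F$.

**Step 3: compare degrees,** with $M=H^i(X_0)$ and $c=2i$. If $2=0$ in $B$, then $T_j(B)=B$ for all $j$, and $i-j<2i$. If $2\ne0$, then $T_j(B)=0$ for $j$ odd, as $B$ is a domain; for $j\ge2$ even, $T_j(B)=B/2$ and $i-j\le i-2<2i-1$. $\square$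

## 9. A symmetric null-homotopy without dividing by 2

Represent $L$ by a bounded complex $L^\bullet$ of f.g. projective $A$-modules with differential $d$, and $f$ by a chain map, that is, $f:L^0\to M$ with $fd=0$. Represent $DL$ by $(DL)^n=(L^{-n})^*$ with $\partial\xi=-(-1)^n\xi d$ for $\xi\in(DL)^n$. Then $D(f)\Psi$ is represented by $m\mapsto\Psi(m,f\,\cdot)\in(L^0)^*$.

**Bilinear forms on the complex.** Let $\mathcal H_n=\prod_{i+j=n}\mathrm{Bil}(L^i\times L^j,A)$ and
$$(\delta h)(a,b)=h(da,b)+(-1)^{|a|}h(a,db),\qquad(\sigma h)(a,b)=-(-1)^{|a||b|}h(b,a).$$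
So $\delta:\mathcal H_{n+1}\to\mathcal H_n$. We check the rules. $\delta^2h(a,b)=(-1)^{|a|+1}h(da,db)+(-1)^{|a|}h(da,db)=0$. Clearly $\sigma^2=1$. And both $(\sigma\delta h)(a,b)$ and $(\delta\sigma h)(a,b)$ equal
$$-(-1)^{|a||b|}\bigl[h(db,a)+(-1)^{|b|}h(b,da)\bigr],$$
the second because $-(-1)^{(|a|+1)|b|}h(b,da)-(-1)^{|a|+|a|(|b|+1)}h(db,a)$ is the same expression. So $\sigma\delta=\delta\sigma$.

An element $h\in\mathcal H_n$ is the same as a degree $-n$ map $s:L\to DL$, $s(a)=h(a,\cdot)$. For $a\in L^i$, $(\partial s-(-1)^nsd)(a)$ sends $b$ to $-(-1)^{i-n}h(a,db)-(-1)^nh(da,b)=-(-1)^n(\delta h)(a,b)$. So $(\mathcal H,\delta)$ is, up to signs of the differentials, the complex $\mathrm{Hom}^\bullet(L^\bullet,DL^\bullet)$. Its homology at $\mathcal H_n$ is $\mathrm{Hom}_{D(A)}(L,DL[-n])$, which is $0$ for $n\ge1$ by (9).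

Let $\omega\in\mathcal H_0$ be $\omega(a,b)=\Psi(fa,fb)$ on $L^0\times L^0$ and $0$ elsewhere. Then $\delta\omega=0$ since $fd=0$; $\sigma\omega=\omega$ and $\omega(a,a)=0$ for $a\in L^0$ since $\Psi$ is alternating. It corresponds to the chain map $D(f)\Psi f$, which is $0$ in $D(A)$ by Proposition 7.1(i). So $\omega\in\delta\mathcal H_1$.

**Lemma 9.1.** There is $h\in\mathcal H_1$ with $\sigma h=h$ and $\delta h=\omega$.

If $\frac12\in B$, take any $h_0$ with $\delta h_0=\omega$ and $h=\frac12(h_0+\sigma h_0)$. Without $\frac12$, averaging only gives $\delta(h_0+\sigma h_0)=2\omega$. Instead we record the failure of symmetry by a chain of higher homotopies, and shorten the chain.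

*Proof.* For $m\geq 0$ call $(h^{(0)},\dots,h^{(m)})$ with $h^{(n)}\in\mathcal H_{n+1}$ an *$m$-solution* if
$$\delta h^{(0)}=\omega,\qquad\delta h^{(n)}=(1-(-1)^{n-1}\sigma)h^{(n-1)}\ (1\le n\le m),\qquad(1-(-1)^m\sigma)h^{(m)}=0. \tag{10}$$
A $0$-solution is what we want.

**Step 1: an $m$-solution exists for large $m$.** Choose $h^{(0)}$ with $\delta h^{(0)}=\omega$. Given $h^{(0)},\dots,h^{(n)}$, the element $(1-(-1)^n\sigma)h^{(n)}\in\mathcal H_{n+1}$ is a cycle: its $\delta$ is $(1-\sigma)\omega=0$ if $n=0$, and $(1-(-1)^n\sigma)(1+(-1)^n\sigma)h^{(n-1)}=(1-\sigma^2)h^{(n-1)}=0$ if $n\ge1$. Since $n+1\ge1$, it equals $\delta h^{(n+1)}$ for some $h^{(n+1)}\in\mathcal H_{n+2}$. As $L^\bullet$ is bounded, $\mathcal H_{m+1}=0$ for large $m$, and then the last condition in (10) holds.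

**Step 2: when an $m$-solution, $m\ge1$, can be shortened.** Suppose $h^{(m)}=(1+(-1)^m\sigma)g$ with $g\in\mathcal H_{m+1}$. Then
$$(1-(-1)^{m-1}\sigma)(h^{(m-1)}-\delta g)=\delta h^{(m)}-\delta(1+(-1)^m\sigma)g=0,$$
so replacing $h^{(m-1)}$ by $h^{(m-1)}-\delta g$, which does not change its $\delta$, and dropping $h^{(m)}$ gives an $(m-1)$-solution.

We have $h^{(m)}=(-1)^m\sigma h^{(m)}$. The off-diagonal part of $h^{(m)}$ has the required form: let $g$ consist of the components on $L^i\times L^{i'}$ with $i<i'$; then $(-1)^m\sigma g$ consists of those with $i>i'$. A diagonal component, on $L^j\times L^j$, occurs only when $m+1=2j$, so $m=2j-1$ with $j\ge1$. If $m$ is even there is none and we can shorten. Let $m=2j-1$ and $\beta=h^{(m)}|_{L^j\times L^j}$. Now $\sigma h^{(m)}=-h^{(m)}$ means $\beta^T=(-1)^j\beta$, and we need $\beta=g-\sigma g=g+(-1)^jg^T$ for some bilinear form $g$ on $L^j$.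

**Step 3: the obstruction is a linear map to a Frobenius twist.** For $a\in L^j$ let $\theta(a)\in T_j(A)$ be $\beta(a,a)$, taken mod $2$ if $j$ is even; for $j$ odd, $2\beta(a,a)=0$ by skew-symmetry. Then $\theta(ra)=r^2\theta(a)$, and $\theta(a+a')-\theta(a)-\theta(a')=(1+(-1)^j)\beta(a,a')$ is $0$ in $T_j(A)$. So $\theta:L^j\to T_j(A)^F$ is $A$-linear.

The form $\beta$ has the shape $g+(-1)^jg^T$ iff $\theta=0$. Necessity is clear. If $\theta=0$, extend $\beta$ by $0$ to a free module. Its diagonal entries lie in $2A$ ($j$ even), respectively vanish ($j$ odd). So the extension is $G+(-1)^jG^T$ with $G$ upper triangular, and for $j$ even we choose halves of the diagonal entries. Restrict $G$.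

**Step 4: $\theta d=0$ on $L^{j-1}$.** Let $a\in L^{j-1}$ and $k=h^{(m-1)}$. As $m-1$ is even, $\delta h^{(m)}=(1-\sigma)k$. Evaluate at $(a,da)$, using $d^2=0$ and $(-1)^{j(j-1)}=1$:
$$\beta(da,da)=k(a,da)+k(da,a).$$
At $(a,a)$ we have $(\delta k)(a,a)=k(da,a)+(-1)^{j-1}k(a,da)$. If $m\ge3$, this equals $((1+\sigma)h^{(m-2)})(a,a)=(1+(-1)^j)h^{(m-2)}(a,a)$. If $m=1$, then $j=1$, $a\in L^0$, and it equals $\omega(a,a)=0$. So for $j$ even (then $m\ge3$), $k(da,a)=k(a,da)+2h^{(m-2)}(a,a)$ and $\beta(da,da)=2k(a,da)+2h^{(m-2)}(a,a)\in2A$. For $j$ odd, $k(da,a)+k(a,da)=0$ and $\beta(da,da)=0$. In both cases $\theta(da)=0$.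

**Step 5: remove $\theta$.** By Step 4, $\theta$ is a chain map $L^\bullet\to T_j(A)^F[-j]$. Its class lies in $\mathrm{Hom}_{D(A)}(L,T_j(A)^F[-j])=0$ (Lemma 8.1). As $L^\bullet$ is a bounded complex of projectives, $\theta$ is null-homotopic: $\theta=\theta'd$ with $\theta':L^{j+1}\to T_j(A)^F$ linear.

Choose a $(-1)^j$-symmetric form $\varepsilon$ on $L^{j+1}$ such that $\varepsilon(y,y)$ represents $\theta'(y)$, as follows. Extend $\theta'$ by $0$ to a free module and take there the diagonal matrix whose entries $\varepsilon_l$ lift the values of $\theta'$ on the basis vectors. Then $\varepsilon(y,y)=\sum y_l^2\varepsilon_l$ represents $\sum y_l\cdot\theta'(\text{basis vector }l)=\theta'(y)$. For $j$ odd the entries are killed by $2$, so the matrix is skew-symmetric. Restrict to $L^{j+1}$.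

Let $\Delta\in\mathcal H_{2j}$ be $\Delta(a,a')=\varepsilon(da,da')$ on $L^j\times L^j$ and $0$ elsewhere. Then $(\sigma\Delta)(a,a')=-(-1)^j\varepsilon(da',da)=-\Delta(a,a')$, and $\delta\Delta=0$ because $d^2=0$. So replacing $h^{(m)}$ by $h^{(m)}-\Delta$ keeps an $m$-solution, and it replaces $\theta(a)$ by $\theta(a)-\theta'(da)=0$. By Steps 2 and 3 it can be shortened. Continue until $m=0$. $\square$

**Example 9.2 (Example 6.3).** With $I=B^2$ and $I^\perp=B^3\oplus F$, $L^\bullet$ has $L^0=A^7\ni a=(\alpha,b_2,b_3,v_1,v_2)$ and $L^1=A$, with $da=sb_2+tb_3$, and $f(a)=(u,u+v)$ in the notation of Example 4.2. There we computed $\omega(a,a')=-v_2'\,da+v_2\,da'$. Hence $h(y,a)=-yv_2$ on $L^1\times L^0$, $h(a,y)=v_2y$ on $L^0\times L^1$ satisfies $\sigma h=h$ and $\delta h=\omega$. For an arbitrary starting $h^{(0)}$ the only obstruction is at $j=1$: a linear map $\theta:L^1\to T_1(A)^F$ with $\theta d=0$. If $2\ne0$ in $k$, $T_1(A)=0$. If $2=0$, it is a value $\theta(1)\in A$ with $s^2\theta(1)=t^2\theta(1)=0$,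 so $\theta=0$.

## 10. From the acyclic cone to a Lagrangian summand

We finish the proof of Proposition 3.1. Let $h$ be as in Lemma 9.1.

**Step 1: represent $u$ by a chain map.** Let $\mathrm{cone}(f)^n=L^{n+1}\oplus M^n$ with $\mathbf d(y,m)=(-dy,fy)$, where $M^0=M$, $M^n=0$ for $n\ne0$, and $f=0$ outside $L^0$. Define $u:\mathrm{cone}(f)\to DL$ by $u(m)=\Psi(m,f\,\cdot)$ and $u(y)=h(y,\cdot)$. For $y\in L^i$ the element $u(y)$ lies in $(L^{1-i})^*=(DL)^{i-1}$, and for $b\in L^{-i}$
$$u(\mathbf dy)(b)-(\partial u(y))(b)=-h(dy,b)+\omega(y,b)-(-1)^ih(y,db)=(\omega-\delta h)(y,b)=0.$$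
Also $\partial u(m)=-\Psi(m,fd\,\cdot)=0$. So $u$ is a chain map whose composite with $M\to\mathrm{cone}(f)$ is $D(f)\Psi$. By Proposition 7.1(ii) it is a quasi-isomorphism.

**Step 2: three terms of $\mathrm{cone}(u)$.** Thus $\mathrm{cone}(u)$ is a bounded acyclic complex of projectives, so it is contractible. Its term in degree $n$ is $L^{n+2}\oplus M^{n+1}\oplus(L^{-n})^*$, with differential $(z,\xi)\mapsto(-\mathbf dz,\,u(z)+\partial\xi)$. In degrees $-2,-1,0$ it is
$$L^0\oplus(L^2)^*\to L^1\oplus M\oplus(L^1)^*\to L^2\oplus(L^0)^*,$$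
with maps
$$(a,\xi)\mapsto(da,\,-fa,\,h(a,\cdot)-\xi d),\qquad(y,m,\xi)\mapsto(dy,\ h(y,\cdot)+\Psi(m,f\,\cdot)+\xi d).$$
By contractibility the image of the first equals the kernel of the second and is a direct summand.

**Step 3: the summand is its own orthogonal.** Let $M'=M\perp H(L^1)$ with elements $(m,y,\eta)$, where $M$ carries $\Psi$. Transport by the isomorphism $\kappa(m,y,\eta)=(y,-m,-\eta)$ from $M'$ to $L^1\oplus M\oplus(L^1)^*$. The image of the first map corresponds to
$$Z=\{(fa,\ da,\ -h(a,\cdot)+\xi d):a\in L^0,\ \xi\in(L^2)^*\},$$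
a direct summand of $M'$, and the kernel description reads
$$Z=\{(m,y,\eta):dy=0,\ \ h(y,a)-\Psi(m,fa)-\eta(da)=0\ \ \forall a\in L^0\}. \tag{11}$$
On the other hand $(m,y,\eta)\in Z^\perp$ iff for all $a,\xi$
$$\Psi(fa,m)-h(a,y)+\xi(dy)-\eta(da)=0.$$
Taking $a=0$: $\xi(dy)=0$ for all $\xi\in(L^2)^*$, which means $dy=0$, as $L^2$ is projective. Since $\sigma h=h$ gives $h(a,y)=-h(y,a)$ for $a\in L^0$, $y\in L^1$, the rest says $-\Psi(m,fa)+h(y,a)-\eta(da)=0$ for all $a$. This is (11), so $Z=Z^\perp$. The symmetry of $h$ is used exactly here.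

By Lemma 2.4, $M'\cong H(Z)$. As $M'=(E_A,\Phi)\perp(E_A,-\varphi)\perp H(L^1)$, Proposition 3.1 holds with $R=L^1$. $\square$

For the data of Example 9.2, $L^2=0$ and $Z=\{(u,u+v,sb_2+tb_3,-v_2)\}$: this is the $Z'$ of Example 4.2.

By §3, Theorem 2.1 is now proved for regular domains, hence for regular rings, of finite Krull dimension.

## 11. Quillen patching and infinite Krull dimension

A regular domain may have infinite Krull dimension, but its localizations at maximal ideals have finite dimension. We glue.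

**Lemma 11.1 (Quillen patching).** Let $R$ be a domain, $Q$ a symplectic $R[x]$-module, $Q_0=Q/xQ$. Then $S=\{s\in R:Q_s\cong(Q_0)_s[x]\text{ isometrically}\}$ (with $0\in S$) is an ideal.

*Proof.* Clearly $RS\subset S$. Let $s,t\in S$; we show $s+t\in S$.

**Step 1: normalize.** If $s+t=0$ we are done. Otherwise replace $R$ by $R_{s+t}$; then $sR+tR=R$, and we must show $Q\cong Q_0[x]$. If $s$ or $t$ is $0$, the other is a unit and we are done. So let $s,t\ne0$. Choose isometries $\alpha:(Q_0)_s[x]\to Q_s$ and $\beta:(Q_0)_t[x]\to Q_t$. Composing with the inverses of their reductions mod $x$, we may assume they are the identity mod $x$. Put $\gamma(x)=\beta^{-1}\alpha\in Sp((Q_0)_{st}[x])$, so $\gamma(0)=1$.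

**Step 2: control denominators.** The expression $\gamma(y)^{-1}\gamma(y+z)$ is $1$ at $z=0$, so it is $1+z\rho(y,z)$ with $\rho\in\mathrm{End}((Q_0)_{st})[y,z]$. As $R$ is a domain, $\mathrm{End}((Q_0)_s)$ and $\mathrm{End}((Q_0)_t)$ are subrings of $\mathrm{End}((Q_0)_{st})$. Let $k$ be such that $s^k\rho$ has coefficients in $\mathrm{End}((Q_0)_t)$ and $t^k\rho$ has coefficients in $\mathrm{End}((Q_0)_s)$. For $c,c'\in R$ with $c-c'\in s^kR$,
$$\gamma(c'x)^{-1}\gamma(cx)=1+(c-c')x\,\rho(c'x,(c-c')x)$$
has coefficients in $\mathrm{End}((Q_0)_t)$, and so has its inverse (interchange $c,c'$). So it lies in $Sp((Q_0)_t[x])$. Likewise with $s,t$ interchanged.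

**Step 3: factor and glue.** Since $s^kR+t^kR=R$, choose $c\in s^kR$ with $1-c\in t^kR$. Then $\gamma(x)=\beta_1\alpha_1$ with
$$\beta_1=\gamma(0)^{-1}\gamma(cx)\in Sp((Q_0)_t[x]),\qquad\alpha_1=\gamma(cx)^{-1}\gamma(x)\in Sp((Q_0)_s[x]).$$
From $\beta^{-1}\alpha=\beta_1\alpha_1$ we get $\alpha\alpha_1^{-1}=\beta\beta_1$ over $R_{st}[x]$. So the isometries $\alpha\alpha_1^{-1}$ over $R_s[x]$ and $\beta\beta_1$ over $R_t[x]$ agree over $R_{st}[x]$, and they glue to an isometry $Q_0[x]\cong Q$. $\square$

**End of the proof of Theorem 2.1.** By §2 it remains to show surjectivity for $e=1$ and $B$ any regular domain. Let $P$ be symplectic over $A=B[x]$ and $P_0=P/xP$. For each maximal ideal $\mathfrak m$, $B_{\mathfrak m}$ is a regular domain of finite dimension. The finite-dimensional case, including its statement with $n$, gives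
$$P_{\mathfrak m}\perp H(B_{\mathfrak m}[x]^n)\cong(P_0)_{\mathfrak m}[x]\perp H(B_{\mathfrak m}[x]^n)\quad\text{for some } n.$$
The isometry and its inverse involve finitely many denominators, so this isometry is defined over $B_s[x]$ for some $s\notin\mathfrak m$. These $s$, for all $\mathfrak m$, generate the unit ideal, hence finitely many do. Adding hyperbolic modules, one $n$ serves for all of them. Apply Lemma 11.1 to $Q=P\perp H(A^n)$, with $Q_0=P_0\perp H(B^n)$: the ideal $S$ contains these finitely many $s$, so $1\in S$, that is,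
$$P\perp H(A^n)\cong P_0[x]\perp H(A^n).$$
So $[P]=[P_0[x]]$ is in the image of $KSp_0(B)$. This proves surjectivity for $e=1$ and every regular domain, hence, by the reductions of §2, Theorem 2.1. In particular $KSp_0(B)\approx KSp_0(A)$ for every regular $B$ with $\frac12\notin B$ and every $e\ge1$. $\blacksquare$
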